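# A Bergman kernel of one sign on the boundary, and a Green function that changes sign

## 1. The theorem and the vocabulary it uses

Let $n\ge 2$ and let $\Omega\subset\mathbb R^n$ be a bounded domain with smooth boundary and outer unit normal $\nu$. Write $G_\Omega$ for the Green function of the clamped plate problem
$$\Delta^2u=f\ \text{ in }\Omega,\qquad u=\partial_\nu u=0\ \text{ on }\partial\Omega ,$$
and $D_{\partial\Omega}=\{(z,z):z\in\partial\Omega\}$.

**Theorem 1.** Let $n\ge4$. There are a bounded domain $\Omega\subset\mathbb R^n$ with smooth boundary (an open ball minus finitely many disjoint closed balls) and a constant $c>0$ with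
$$-\Delta_x\Delta_yG_\Omega(x,y)\le -c\,|x-y|^{-n}<0\qquad\text{for all }(x,y)\in(\partial\Omega\times\partial\Omega)\setminus D_{\partial\Omega},$$
but $G_\Omega(x_0,y_0)<0$ for some $x_0\neq y_0$ in $\Omega$.

The function $-\Delta_x\Delta_yG_\Omega$ is called the Bergman kernel function; at boundary points off the diagonal it means the continuous extension from $\Omega^2$. The implication
$$G_\Omega\ge0\ \text{ on }\{x\ne y\}\quad\Rightarrow\quad-\Delta_x\Delta_yG_\Omega\le0\ \text{ on }(\partial\Omega\times\partial\Omega)\setminus D_{\partial\Omega}\tag{1.1}$$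
is known, and whether its converse holds is stated as an open problem with source "Higher Order Elliptic Problems and Positivity". Precisely, one asks whether, for every $n\ge2$ and every bounded smooth $\Omega$, the boundary inequality on the right of (1.1) forces $G_\Omega\ge0$. Theorem 1 answers no: the converse of (1.1) fails in every dimension $n\ge4$, even under a strict and quantitative form of the hypothesis, and even for a ball with round holes. Nothing is claimed about $n=2$ or $n=3$ taken separately. The construction uses holes whose individual influence tends to zero, and this requires $n\ge4$.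

We use the following notation throughout, for $n\ge4$ and $d=n-2$:
$$E(x)=\begin{cases}|x|^{4-n}=|x|^{2-d}&(n\ge5)\\ \log\frac1{|x|}&(n=4)\end{cases},\qquad k_n=\begin{cases}\frac{(n-4)(n-2)}2&(n\ge5)\\1&(n=4)\end{cases},\qquad \gamma=4k_n|S^{n-1}|.$$
Then $\Delta^2E=\gamma\delta_0$ in $\mathbb R^n$. For $n\ge5$, $\Delta|x|^{4-n}=2(4-n)|x|^{2-n}$ and $\Delta|x|^{2-n}=-(n-2)|S^{n-1}|\delta_0$. For $n=4$, $\Delta E=-2|x|^{-2}$ and $\Delta|x|^{-2}=-2|S^3|\delta_0=-4\pi^2\delta_0$, so $\gamma=8\pi^2$. The same function $E$, read on $\mathbb R^d$, is the Newtonian kernel: $-\Delta E=\kappa\delta_0$ in $\mathbb R^d$ with $\kappa=(d-2)|S^{d-1}|$ for $d\ge3$ and $\kappa=2\pi$ for $d=2$. This coincidence drives the whole proof.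

The "Dirichlet data" of $u$ means the pair $(u,\partial_\nu u)$ on the boundary, and $\partial_\nu^2u=\nu^TD^2u\,\nu$, which does not depend on the orientation of $\nu$. We use these textbook facts. The Green function $G_\Omega$ is symmetric, smooth on $\overline\Omega\times\overline\Omega$ off the diagonal, and $\gamma G_\Omega(\cdot,y)-E(\cdot-y)$ is smooth and biharmonic near $y$. A biharmonic $u$ in $\Omega$, smooth up to $\partial\Omega$, with zero Dirichlet data vanishes: $\int_\Omega|\Delta u|^2=0$, so $u$ is harmonic with zero boundary values. A biharmonic $w$ with $|w|\le S$ in $B_\rho$ satisfies $\sup_{B_{\rho/2}}|D^jw|\le K_jS\rho^{-j}$.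

Finally, if $u$ is $C^2$ up to the boundary and $u=\partial_\nu u=0$ there, then $D^2u=(\partial_\nu^2u)\,\nu\otimes\nu$ on the boundary, because $\nabla u=0$ along it; so $\Delta u=\partial_\nu^2u$. Applying this in $y$ and then in $x$,
$$\Delta_x\Delta_yG_\Omega=\partial^2_{\nu_x}\partial^2_{\nu_y}G_\Omega\qquad\text{on }(\partial\Omega\times\partial\Omega)\setminus D_{\partial\Omega}.\tag{1.2}$$
So the hypothesis of the converse says $\partial^2_{\nu_x}\partial^2_{\nu_y}G_\Omega\ge0$: it concerns the leading behaviour of $G_\Omega$ when both points approach the boundary, at different places.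

## 2. The ball by hand, and why a maximum principle does not help

**Lemma 2 (Boggio's formula).** Let $n\ge4$, let $D$ be either $\{|x|<1\}$ or $\{|x|>1\}$ in $\mathbb R^n$, and put
$$q(x,y)=\frac{(1-|x|^2)(1-|y|^2)}{|x-y|^2},\qquad \mathcal B(x,y)=k_n|x-y|^{4-n}\,\frac12\int_0^{q}t(1+t)^{-n/2}\,dt .$$
For fixed $y\in D$, $\mathcal B(\cdot,y)$ is positive and biharmonic in $D\setminus\{y\}$, smooth up to $\partial D$ with zero Dirichlet data there, $\mathcal B(\cdot,y)-E(\cdot-y)$ is smooth and biharmonic near $y$, and, in the exterior case, $\mathcal B(\cdot,y)=O(|x|^{4-n})$ at $\infty$.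

*Proof.* The formula is classical (Boggio 1905; Gazzola–Grunau–Sweers, *Polyharmonic Boundary Value Problems*, Lemma 2.27); here is a direct check. Let $h=|x-y|^2(1+q)=1-2x\cdot y+|x|^2|y|^2$. If $y\ne0$ then $h=|y|^2|x-y^*|^2$ with $y^*=y/|y|^2\notin\overline D$; if $y=0$ then $h=1$. Writing $t(1+t)^{-n/2}=(1+t)^{1-n/2}-(1+t)^{-n/2}$ and integrating, we get for $n\ge5$
$$\mathcal B=E(x-y)-\tfrac{n-2}2h^{(4-n)/2}+\tfrac{n-4}2|x-y|^2h^{(2-n)/2},$$
because $\frac1{n-4}-\frac1{n-2}=\frac1{k_n}$, and for $n=4$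
$$\mathcal B=\tfrac12\log(1+q)+\tfrac1{2(1+q)}-\tfrac12=E(x-y)+\tfrac12\log h+\tfrac12|x-y|^2h^{-1}-\tfrac12 .$$
The terms $h^{(4-n)/2}$, respectively $\frac12\log h$, are biharmonic on $\overline D$, being multiples of $|x-y^*|^{4-n}$, respectively a constant plus $\log|x-y^*|$ (constants if $y=0$). The function $H=h^{(2-n)/2}$ is harmonic, and $\Delta(|x-y|^2H)=2nH+4(x-y)\cdot\nabla H$ is again harmonic, so $|x-y|^2H$ is biharmonic. This gives biharmonicity and the singularity at $y$. Since $\frac12\int_0^qt(1+t)^{-n/2}dt=\frac{q^2}4+O(q^3)$ and $q=0$ on $\partial D$, the Dirichlet data vanish. In $D$ we have $q>0$, so $\mathcal B>0$. For $|x|\to\infty$, $q\to|y|^2-1$ stays bounded, which gives the decay. $\square$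

For the unit ball this says $G_{B_1}=\gamma^{-1}\mathcal B>0$. The Bergman kernel can be read off: near boundary points $x\neq y$, up to terms containing a third power of $1-|x|^2$ and of $1-|y|^2$, $\mathcal B$ equals $\frac{k_n}4|x-y|^{-n}(1-|x|^2)^2(1-|y|^2)^2$. As $\partial_r^2(1-r^2)^2=8$ at $r=1$, (1.2) gives
$$-\Delta_x\Delta_yG_{B_1}(x,y)=-\frac{16k_n}{\gamma}|x-y|^{-n}=-\frac{4}{|S^{n-1}|}\,|x-y|^{-n}\qquad(x\ne y\text{ on }\partial B_1).$$
So the ball has exactly the boundary behaviour required in Theorem 1, but a positive Green function.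

A first attempt to prove the converse would fix $y\in\partial\Omega$ and look at $u=\partial_{\nu_y}^2G_\Omega(\cdot,y)$. It is biharmonic with zero Dirichlet data off $y$, so $\Delta u$ is harmonic in $\Omega$ and, by hypothesis, nonnegative on $\partial\Omega\setminus\{y\}$. One would like the maximum principle to spread this sign inside. The ball shows where this stops. There $u$ is a positive multiple of $u_0=(1-|x|^2)^2|x-y|^{-n}$, and $\Delta u_0=8|x-y|^{-n}>0$ on $\partial B_1\setminus\{y\}$. But the Poisson kernel $(1-|x|^2)|x-y|^{-n}$ is harmonic with value $1$ at $0$, so the mean of $u_0$ over $|x|=r$ is $1-r^2$, and the mean of $\Delta u_0$ over $|x|=r$ is $\Delta(1-r^2)=-2n<0$ for every $r<1$. The singularity at $y$ carries negative mass for $\Delta u$, which the sign on $\partial\Omega\setminus\{y\}$ does not see. There is no maximum principle to use, and we turn to building a counterexample.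

## 3. Where to drill small holes: volume against a plane of codimension two

This section is heuristic, except for Lemma 3, which is proved and used later. Take $n\ge5$. Outside a tiny ball $B(z,\varepsilon)$ the decaying biharmonic function with Dirichlet data $(1,0)$ is
$$\tfrac{n-2}2\varepsilon^{n-4}|x-z|^{4-n}-\tfrac{n-4}2\varepsilon^{n-2}|x-z|^{2-n}\approx C\,E(x-z),\qquad C=\tfrac{n-2}2\varepsilon^{n-4}.$$
So a hole at $z$ reacts to a field $w$ by adding $-C\,w(z)E(\cdot-z)$. For many holes at $z_1,\dots,z_N$ in $\mathbb R^n$ the perturbed kernel should be $E(x-y)-C\sum_i\omega_iE(x-z_i)$, where $\omega_i+C\sum_{k\ne i}E(z_i-z_k)\omega_k=E(z_i-y)$. If the points fill out a measure $\mu\approx C\sum\delta_{z_i}$, then $u=E(\cdot-y)-\int E(\cdot-\zeta)u(\zeta)\,d\mu(\zeta)$, that is,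
$$\Delta^2u+\gamma\mu u=\gamma\delta_y .$$
The Bergman kernel between two different holes should have the sign of this perturbed kernel evaluated at two points of the carrier of $\mu$: that is all the holes can see. We want a kernel that is positive on carrier $\times$ carrier and negative somewhere else.

The first thing to try is to spread holes in the volume, $\mu=\text{const}\cdot dx$. After scaling the model operator is $\Delta^2+1$, whose kernel $\Gamma$ on $\mathbb R^n$ does change sign. Indeed $\frac1{s^2+1}=\frac1{2i}(\frac1{s-i}-\frac1{s+i})$ with $s=-\Delta$ writes $\Gamma$ as a combination of two exponentially decaying resolvent kernels, and $\int|x|^2\Gamma\,dx=-\Delta_k(1+|k|^4)^{-1}|_{k=0}=0$. But now the carrier is everything, so the holes see the negative values as well, and in this model the boundary hypothesis is lost together with positivity.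

The way out is to place the holes on $\mathbb R^d=\mathbb R^d\times\{0\}$ in $\mathbb R^n=\mathbb R^d\times\mathbb R^2$, with $\mu=m\,d\xi$ on a cube $Q\subset\mathbb R^d$. For $y\in\mathbb R^d$ the equation on the carrier is $u+m\int_QE(\cdot-\zeta)u(\zeta)d\zeta=E(\cdot-y)$, and on $\mathbb R^d$ the kernel $E$ inverts $-\Delta/\kappa$. Hence on the plane
$$-\Delta u+m\kappa1_Qu=\kappa\delta_y ,$$
a *second order* equation, and the maximum principle gives $u>0$ on the carrier. Off the plane nothing protects us. Let $e$ be a unit vector orthogonal to $\mathbb R^d$, and look at the pair $e,-e$, which the plane separates. If $m$ and $Q$ are huge, the perturbed kernel with pole $-e$ should almost vanish on the plane, that is, equal $E(\cdot+e)-\int E(\cdot-\zeta)g(\zeta)d\zeta$ with $E*g=E(\cdot+e)$ on $\mathbb R^d$. Its value at $e$ is $E(2e)-\int fg$, where $f(\xi)=E(\xi\pm e)$. This can be computed.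

**Lemma 3.** Let $d\ge2$ and, for $\xi\in\mathbb R^d$,
$$f_0(\xi)=E(\xi\pm e)=\begin{cases}(1+|\xi|^2)^{(2-d)/2}&(d\ge3)\\-\frac12\log(1+|\xi|^2)&(d=2)\end{cases},\qquad g_\infty(\xi)=\frac d{|S^{d-1}|}(1+|\xi|^2)^{-(d+2)/2}.$$
Then $E*g_\infty=f_0$ on $\mathbb R^d$. If $d\ge3$, then $\int f_0g_\infty=2^{2-d}\cdot\frac d4\sigma_d>2^{2-d}=E(2e)$ with $\sigma_d=\int_0^\pi\sin^{d-1}\alpha\,d\alpha$. If $d=2$, then $\int g_\infty=1$ and $\int f_0g_\infty=-\frac12>-\log2=E(2e)$.

*Proof.* For $d\ge3$ put $a=\frac{d-2}2$. Then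
$$-\Delta(1+r^2)^{-a}=2a(1+r^2)^{-a-2}\big[d(1+r^2)-2(a+1)r^2\big]=d(d-2)(1+r^2)^{-(d+2)/2},$$
since $2(a+1)=d$. For $d=2$, $-\Delta f_0=\frac1r\big(\frac{r^2}{1+r^2}\big)'=2(1+r^2)^{-2}$. In both cases $-\Delta f_0=\kappa g_\infty=-\Delta(E*g_\infty)$, so $E*g_\infty-f_0$ is harmonic on $\mathbb R^d$, and it suffices that it tends to $0$ at infinity. For $d\ge3$ both functions tend to $0$. For $d=2$, $\int g_\infty=\int_1^\infty s^{-2}ds=1$ and $f_0=-\log|\xi|+o(1)$. Also $E*g_\infty+\log|\xi|=-\int\log\frac{|\xi-z|}{|\xi|}g_\infty(z)dz\to0$: for $|z|<|\xi|/2$ the logarithm is at most $2|z|/|\xi|$ in absolute value, and on $|z|\ge|\xi|/2$ the substitution $z=|\xi|y$ and $g_\infty\le|z|^{-4}$ give $O(|\xi|^{-2})$.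

For $d\ge3$, with $\rho=\tan\alpha$,
$$\int f_0g_\infty=d\int_0^\infty\frac{\rho^{d-1}d\rho}{(1+\rho^2)^d}=d\int_0^{\pi/2}(\sin\alpha\cos\alpha)^{d-1}d\alpha=d\,2^{-d}\sigma_d .$$
Now $3\sigma_3=\frac{3\pi}2>4$, $4\sigma_4=\frac{16}3>4$, and $\sigma_{d+2}=\frac d{d+1}\sigma_d$ gives $(d+2)\sigma_{d+2}=\frac{d+2}{d+1}d\sigma_d>d\sigma_d$. So $d\sigma_d>4$ for all $d\ge3$. For $d=2$, $-\int f_0g_\infty=\frac12\int_1^\infty s^{-2}\log s\,ds=\frac12<\log2$. $\square$

For $n=5$ the limiting value is $\frac12-\frac{3\pi}{16}<0$; for $n=6$ it is $\frac14-\frac13=-\frac1{12}$; for $n=4$ it is $\frac12-\log2<0$. The rest of the notes makes this rigorous with finitely many actual holes: Sections 4–10 treat $n\ge5$ (Sections 4 and part of 5 also cover $n=4$), Section 11 treats $n=4$.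

## 4. Inversion: trading the ball with holes for the complement of small balls

It is convenient to work on $\mathbb R^n$ minus small closed balls. Inversion at the centre of one of them turns this complement, with $\infty$ added, into a bounded domain of the kind in Theorem 1. Throughout this section $n\ge4$, and $O(|x|^{4-n})$ means "bounded" if $n=4$.

**Lemma 4 (Kelvin transform).** Let $\mathcal Kv(x)=|x|^{4-n}v(x/|x|^2)$. Then $\Delta^2(\mathcal Kv)(x)=|x|^{-n-4}(\Delta^2v)(x/|x|^2)$. Moreover $\mathcal K$ is an involution, and on $|x|=1$ we have $\mathcal Kv=v$ and $\partial_r\mathcal Kv=(4-n)v-\partial_rv$.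

*Proof.* Let $\mathcal K_0v(x)=|x|^{2-n}v(x/|x|^2)$ be the classical Kelvin transform, for which $\Delta\mathcal K_0v=|x|^{-4}\mathcal K_0[\Delta v]$ and $x\cdot\nabla\mathcal K_0v=\mathcal K_0[(2-n)v-x\cdot\nabla v]$. Since $\mathcal Kv=|x|^2\mathcal K_0v$ and $|x|^{-2}\mathcal K_0[\,\cdot\,]=\mathcal K_0[|x|^2\,\cdot\,]$,
$$\Delta\mathcal Kv=2n\mathcal K_0v+4x\cdot\nabla\mathcal K_0v+|x|^2\Delta\mathcal K_0v=\mathcal K_0\big[(8-2n)v-4x\cdot\nabla v+|x|^2\Delta v\big].$$
Apply $\Delta$ again. With $\Delta(x\cdot\nabla v)=2\Delta v+x\cdot\nabla\Delta v$ and $\Delta(|x|^2\Delta v)=2n\Delta v+4x\cdot\nabla\Delta v+|x|^2\Delta^2v$, the Laplacian of the bracket is $|x|^2\Delta^2v$, so $\Delta^2\mathcal Kv=|x|^{-4}\mathcal K_0[|x|^2\Delta^2v]=|x|^{-n-4}(\Delta^2v)(x/|x|^2)$. The rest is immediate. $\square$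

**Lemma 5 (uniqueness).** Let $D=\mathbb R^n\setminus(\text{a finite, nonempty union of disjoint closed balls})$. If $u$ is biharmonic in $D$, smooth up to $\partial D$ with zero Dirichlet data, and $O(|x|^{4-n})$ at $\infty$, then $u=0$.

*Proof.* Translate so that $0$ is the centre of one of the balls, and let $\tilde u=\mathcal Ku$. It lives on $\tilde D\setminus\{0\}$, where $\tilde D$ is an open ball minus disjoint closed balls, $0\in\tilde D$. It is biharmonic there, bounded near $0$, with zero Dirichlet data on $\partial\tilde D$. If the singularity at $0$ is removable, then $\tilde u=0$ by uniqueness for the clamped problem. Near $0$, the distribution $\Delta^2\tilde u$ is supported at $0$, so $\Delta^2\tilde u=\gamma\sum_{|\alpha|\le k_0}c_\alpha\partial^\alpha\delta_0$ and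
$$\tilde u=\sum_{k=0}^{k_0}H_k+\text{smooth},\qquad H_k=\sum_{|\alpha|=k}c_\alpha\partial^\alpha E .$$
Let $\phi$ be a test function and $\phi_\lambda=\lambda^{-n}\phi(\cdot/\lambda)$. Since $\tilde u$ is bounded near $0$, $\langle\tilde u,\phi_\lambda\rangle$ stays bounded as $\lambda\to0$. If $n\ge5$, $H_k$ is homogeneous of degree $4-n-k<0$, so $\sum_k\lambda^{4-n-k}\langle H_k,\phi\rangle$ is bounded, which forces $\langle H_k,\phi\rangle=0$ for all $k$ and $\phi$. If $n=4$, the terms with $k\ge1$ are homogeneous of degree $-k$, and $\langle H_0,\phi_\lambda\rangle=c_0(\log\frac1\lambda\int\phi+\langle E,\phi\rangle)$. Comparing growth rates, $\langle H_k,\phi\rangle=0$ for $k\ge1$ and $c_0\int\phi=0$ for all $\phi$. In both cases $H_k=0$ for all $k$, and $\Delta^2H_k=0$ gives $c_\alpha=0$. So $\Delta^2\tilde u=0$ near $0$, and the singularity is removable. $\square$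

Now let $z_1,\dots,z_N\in\mathbb R^d\subset\mathbb R^n$ with $N\ge2$, let $0<\varepsilon<1$ be such that the closed balls $\overline{B_i}$, $B_i=B(z_i,\varepsilon)$, are disjoint, and let $U=\mathbb R^n\setminus\bigcup_i\overline{B_i}$. Since $\pm e$ have distance at least $1$ from $\mathbb R^d$, they lie in $U$. Put $\iota(x)=z_1+(x-z_1)/|x-z_1|^2$, $\iota(\infty)=z_1$, and
$$\Omega=\iota(U\cup\{\infty\})=B(z_1,1/\varepsilon)\setminus\bigcup_{i\ge2}\iota(\overline{B_i}),\qquad \mathcal G(x,y)=\gamma|x-z_1|^{4-n}|y-z_1|^{4-n}G_\Omega(\iota x,\iota y)\quad(x,y\in U).$$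
Spheres not through $z_1$ go to spheres, so $\Omega$ is an open ball minus finitely many disjoint closed balls.

**Proposition 6 (reduction).** For fixed $y\in U$, $\mathcal G(\cdot,y)$ is the only function that is (a) biharmonic in $U\setminus\{y\}$, (b) smooth up to $\partial U$ with zero Dirichlet data, (c) $O(|x|^{4-n})$ at $\infty$, and (d) such that $\mathcal G(\cdot,y)-E(\cdot-y)$ is smooth and biharmonic near $y$. To prove Theorem 1 it suffices to find $z_i$ and $\varepsilon$ with: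

* **(A)** $\partial^2_{\nu_x}\partial^2_{\nu_y}\mathcal G(x,y)\ge c'|x-y|^{-n}$ on $\partial U\times\partial U$ off the diagonal, for some $c'>0$;
* **(B)** $\mathcal G(e,-e)<0$.

*Proof.* (a) and (b) follow from Lemma 4 (centred at $z_1$), and (c) from the finiteness of $G_\Omega(z_1,\iota y)$. For (d), use
$$|\iota x-\iota y|=\frac{|x-y|}{|x-z_1||y-z_1|}.\tag{4.1}$$
Near $y$, $\gamma G_\Omega(\iota x,\iota y)$ equals $E(\iota x-\iota y)$ plus a biharmonic function composed with $\iota$. By Lemma 4 the latter contributes a smooth biharmonic function, and by (4.1) the former contributes $E(x-y)$ if $n\ge5$, and $E(x-y)+\log|x-z_1|+\log|y-z_1|$ if $n=4$; $\log|x-z_1|$ is biharmonic near $y$ in $\mathbb R^4$. Uniqueness is Lemma 5, because in a difference of two such functions the singularities at $y$ cancel.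

$\mathcal G$ and $G_\Omega\circ(\iota,\iota)$ have the same sign, so (B) gives $G_\Omega(\iota(e),\iota(-e))<0$. For the boundary kernel, let $u=\partial_\nu u=0$ on a part of $\partial\Omega$ and let $h$ be smooth. On the corresponding part of $\partial U$, $u\circ\iota$ and its gradient vanish, so $D^2(h\cdot u\circ\iota)=h\,(D\iota)^T(D^2u\circ\iota)D\iota$. As $D\iota$ is conformal with factor $|x-z_1|^{-2}$ and maps normals to normals, $\partial_\nu^2(h\cdot u\circ\iota)=h|x-z_1|^{-4}(\partial_\nu^2u)\circ\iota$. We use this in $y$ and then in $x$; the second use is allowed since $\partial^2_{\nu_y}G_\Omega(\cdot,y)$ has zero Dirichlet data on $\partial\Omega\setminus\{y\}$. With (1.2) and (4.1),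
$$|x-y|^n\,\partial^2_{\nu_x}\partial^2_{\nu_y}\mathcal G(x,y)=\gamma\,|\iota x-\iota y|^n\,(\Delta_x\Delta_yG_\Omega)(\iota x,\iota y).$$
So (A) gives $-\Delta_x\Delta_yG_\Omega\le-\frac{c'}\gamma|x-y|^{-n}$ on $\partial\Omega\times\partial\Omega$ off the diagonal. $\square$

The same uniqueness for one ball identifies the Green function of $\mathbb R^n\setminus\overline{B_j}$ with Boggio's formula. With $x'=(x-z_j)/\varepsilon$, $y'=(y-z_j)/\varepsilon$,
$$G^{(j)}(x,y)=\varepsilon^{4-n}\mathcal B(x',y')\qquad(\mathcal B\text{ of Lemma 2, exterior case}).\tag{4.2}$$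
It satisfies (a)–(d) of Proposition 6 with $\mathbb R^n\setminus\overline{B_j}$ in place of $U$; for $n=4$, $E(x'-y')=E(x-y)+\log\varepsilon$, and the constant does no harm.

## 5. The response of one small ball

This section computes the biharmonic function outside a small ball that cancels a given smooth field on it, and shows that only the value of the field at the centre matters to leading order.

**Lemma 7.** Let $n\ge4$, $\rho\ge4$, let $w$ be biharmonic with $|w|\le S$ in $B_\rho(0)$, and let $w_1=w-w(0)$. There is a unique biharmonic $v_1$ in $B_1$, smooth on $\overline{B_1}$, such that $b:=\mathcal Kv_1$ has the Dirichlet data of $w_1$ on $|x|=1$. It depends linearly on $w$, and with $K=K(n)$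
$$\|v_1\|_{C^2(\overline{B_1})}\le K\tfrac S\rho,\qquad|\partial_r^2(w_1-b)|\le K\tfrac S\rho\quad\text{on }|x|=1.$$

*Proof.* Interior estimates and $B_2\subset B_{\rho/2}$ bound all derivatives of $w$ of orders $1,\dots,6$ on $B_2$ by $KS/\rho$; hence $\|w_1\|_{C^6(B_2)}\le KS/\rho$. So $W=\mathcal Kw_1$ is smooth for $|x|>\frac12$ with $C^6$ norm near $|x|=1$ at most $KS/\rho$. By Lemma 4, $b$ has the data of $w_1$ exactly when $v_1$ has the data of $W$. Let $a$ be harmonic in $B_1$ with $a=W$ on $\partial B_1$, let $a_1$ be harmonic with $a_1=\frac12(\partial_rW-\partial_ra)$ on $\partial B_1$, and put $v_1=a+(|x|^2-1)a_1$. By Schauder estimates for the Laplace equation, $a$ and $a_1$ are smooth on $\overline{B_1}$ with $C^3$ norms at most $KS/\rho$. The function $v_1$ is biharmonic, since $\Delta((|x|^2-1)a_1)=2na_1+4x\cdot\nabla a_1$ is harmonic, and on $\partial B_1$ we have $v_1=W$, $\partial_rv_1=\partial_ra+2a_1=\partial_rW$. Uniqueness (hence linearity) is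 uniqueness for the clamped problem in $B_1$. The last bound follows from the $C^2$ bounds on $w_1$ and $v_1$. $\square$

**Lemma 8.** Let $n\ge5$ and $w,\rho,S$ be as in Lemma 7. There is a unique $Pw$, smooth on $\{|x|\ge1\}$, biharmonic in $|x|>1$, $O(|x|^{4-n})$ at $\infty$, with the Dirichlet data of $w$ on $|x|=1$. $P$ is linear, $P1=\frac{n-2}2|x|^{4-n}-\frac{n-4}2|x|^{2-n}$, and
$$|Pw-w(0)P1|\le K\tfrac S\rho|x|^{4-n}\ \ (|x|\ge1),\qquad|\partial_r^2(w-Pw)-(n-4)(n-2)w(0)|\le K\tfrac S\rho\ \ (|x|=1).$$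

*Proof.* At $r=1$, $P1=1$ and $\partial_rP1=\frac{(n-2)(4-n)}2-\frac{(n-4)(2-n)}2=0$, while $\partial_r^2P1=\frac{(n-2)(n-4)}2[(n-3)-(n-1)]=-(n-2)(n-4)$. Put $Pw=w(0)P1+b$ with $b$ from Lemma 7; then $|b|\le K\frac S\rho|x|^{4-n}$, and $w-Pw=w(0)(1-P1)+(w_1-b)$. Uniqueness is Lemma 5. $\square$

**Parameters for $n\ge5$.** Fix $L\ge1$ and $m>0$ (to be chosen in Section 10) and $Q=[-L,L]^d$. For an integer $M\ge2$ let $\eta=2L/M$, split $Q$ into $N=M^d$ cubes ("cells") of side $\eta$ with centres $z_1,\dots,z_N$, and set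
$$C=m\eta^d,\qquad C=\tfrac d2\varepsilon^{d-2}\ (\text{this defines }\varepsilon),\qquad\tau=\varepsilon/\eta .$$
Then $\tau^{d-2}=\frac{2m}d\eta^2\to0$ as $\eta\to0$. $K$ denotes constants depending only on $n,L,m$, changing from line to line, and $O(\cdot)$ is meant in the same sense. "$\eta$ small" means $\eta\le\eta_0(n,L,m)$; in particular $\eta<1$, $\varepsilon<1$, $\tau\le\frac1{16}$. The balls $B(z_i,\eta/2)\subset\mathbb R^n$ are disjoint and contain $\overline{B_i}$. Inequalities between vectors or matrices, and $|\cdot|$ of them, are entrywise, and $f(z)$ stands for the vector $(f(z_i))_i$.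

For $w$ biharmonic with $|w|\le S$ in $B(z_i,\eta/2)$ let $P_iw(x)=P[w(z_i+\varepsilon\,\cdot)]((x-z_i)/\varepsilon)$. Here $\rho=\frac{\eta}{2\varepsilon}=\frac1{2\tau}\ge8$. As $\frac{n-2}2\varepsilon^{n-4}=C$,
$$P_i1=C\,E(x-z_i)-\tfrac{n-4}2\varepsilon^{n-2}|x-z_i|^{2-n},$$
and the second term is at most $K\tau^2C\,E(x-z_i)$ when $|x-z_i|\ge\eta/2$. Hence Lemma 8 scales to
$$|P_iw(x)-C\,w(z_i)E(x-z_i)|\le K\tau\,C\,S\,E(x-z_i)\quad(|x-z_i|\ge\eta/2),\tag{5.1}$$
$$|\partial_\nu^2(w-P_iw)-(n-4)(n-2)\varepsilon^{-2}w(z_i)|\le K\tau\varepsilon^{-2}S\quad\text{on }\partial B_i.\tag{5.2}$$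
By (5.2) the second normal derivative on a hole has the sign of the field at the centre, as announced in Section 3.

## 6. The limiting kernel on the cube and its positivity

We now build the continuum object: the kernel $R$ on $Q\times Q$ that solves $R+TR=E$, and show that it is bounded below by a multiple of $E$. Assume $n\ge5$, so $d\ge3$.

Since $|\xi-\zeta|\le2\max(|\xi-z|,|z-\zeta|)$, the smaller of $E(\xi-z),E(z-\zeta)$ is at most $2^{d-2}E(\xi-\zeta)$, so
$$E(\xi-z)E(z-\zeta)\le2^{d-2}E(\xi-\zeta)\big[E(\xi-z)+E(z-\zeta)\big].\tag{6.1}$$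
For $0<b<d$ and all $p,q\in\mathbb R^d$, comparing on $B(p,h)$ and the equimeasurable ball $B(q,h)$ gives
$$\int_{B(p,h)}|z-q|^{-b}dz\le\int_{B(0,h)}|z|^{-b}dz=K_bh^{d-b}.\tag{6.2}$$

**Lemma 9 (composition).** Let $0<a,b<d$, let $A,B$ be continuous on $Q\times Q$ off the diagonal with $|A(\xi,z)|\le|\xi-z|^{a-d}$, $|B(z,\zeta)|\le|z-\zeta|^{b-d}$, and $H(\xi,\zeta)=\int_QA(\xi,z)B(z,\zeta)dz$. Then $H$ is continuous off the diagonal. If $a+b<d$, then $|H|\le K_{a,b}|\xi-\zeta|^{a+b-d}$. If $a+b>d$, then $H$ extends continuously to $Q\times Q$.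

*Proof.* Let $\chi_h:[0,\infty)\to[0,1]$ be continuous, $0$ on $[0,h/2]$ and $1$ on $[h,\infty)$, and let $H_h=\int_Q\chi_h(|\xi-z|)\chi_h(|z-\zeta|)A(\xi,z)B(z,\zeta)\,dz$. The integrand is continuous on $Q^3$, so $H_h$ is continuous on $Q\times Q$, and $|H-H_h|\le\int_{\{|\xi-z|<h\}\cup\{|z-\zeta|<h\}}|AB|\,dz$. If $|\xi-\zeta|\ge s\ge2h$, then on each of the two sets the other factor has its argument at distance at least $s/2$, so this is at most $K(s^{b-d}h^a+s^{a-d}h^b)\to0$ as $h\to0$: continuity off the diagonal. If $a+b<d$, then $|H|\le\int_{\mathbb R^d}|\xi-z|^{a-d}|z-\zeta|^{b-d}dz=K|\xi-\zeta|^{a+b-d}$ by scaling. If $a+b>d$, then $|AB|\le|\xi-z|^{a+b-2d}+|z-\zeta|^{a+b-2d}$, since the product is at most the power $a+b-2d$ of the smaller distance. By (6.2), $|H-H_h|\le Kh^{a+b-d}$ uniformly, so $H$ is a uniform limit of continuous functions. $\square$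

**Step 1: the operator $T$.** This step makes $I+T$ invertible. Let $Tf(\xi)=m\int_QE(\xi-\zeta)f(\zeta)d\zeta$. Cutting $E$ off near the diagonal with $\chi_h$ gives operators with continuous kernels that differ from $T$ by at most $Kh^2$ in norm on $C(Q)$, so $T$ is compact on $C(Q)$. For $f\in L^2(Q)$, $u=E*f$ satisfies $-\Delta u=\kappa f$, $u=O(|\xi|^{2-d})$, $\nabla u=O(|\xi|^{1-d})$, so $\kappa\langle E*f,f\rangle=\int|\nabla u|^2\ge0$. Thus $\langle Tf,f\rangle\ge0$, and $f+Tf=0$ gives $\|f\|^2+\langle Tf,f\rangle=0$, so $f=0$. By the Fredholm alternative $I+T$ is invertible on $C(Q)$.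

**Step 2: the kernel $R$.** The purpose is to solve $R+TR=E(\cdot-\zeta)$ although $E(\cdot-\zeta)\notin C(Q)$; we iterate $T$ until the right side becomes continuous. Let $E_1(\xi,\zeta)=E(\xi-\zeta)$ and $E_{q+1}(\cdot,\zeta)=TE_q(\cdot,\zeta)$. By (6.1) and induction, $0\le E_q\le K_qE$. Fix $a\in(1,2)$ with $d/a\notin\mathbb N$, and let $p$ be the smallest integer with $pa>d$; then $p\ge2$. Since $E\le K|\cdot|^{a-d}$ on $Q\times Q$, Lemma 9 gives inductively, for $q\le p-1$ (so $qa<d$), that $E_q$ is continuous off the diagonal with $E_q\le K|\cdot|^{qa-d}$; and then, since $a+(p-1)a>d$, that $E_p$ is continuous on $Q\times Q$. Put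
$$R(\cdot,\zeta)=\sum_{q=1}^{p-1}(-1)^{q-1}E_q(\cdot,\zeta)+(-1)^{p-1}(I+T)^{-1}E_p(\cdot,\zeta).$$
Applying $I+T$, the sum telescopes: $\sum_{q=1}^{p-1}(-1)^{q-1}(E_q+E_{q+1})+(-1)^{p-1}E_p=E_1$. So
$$R(\cdot,\zeta)+TR(\cdot,\zeta)=E(\cdot-\zeta).\tag{6.3}$$
The map $\zeta\mapsto E_p(\cdot,\zeta)\in C(Q)$ is continuous, so the last term of $R$ is continuous on $Q\times Q$. Hence $R$ is continuous on $Q\times Q$ off the diagonal, and $|R|\le KE$, because $E$ is bounded below on $Q\times Q$.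

**Lemma 10.** There is $c_0=c_0(n,L,m)>0$ with $R(\xi,\zeta)\ge c_0E(\xi-\zeta)$ for $\xi\ne\zeta$ in $Q$.

*Proof.* Fix $\zeta\in Q$ and extend $R(\cdot,\zeta)$ to $\mathbb R^d$ by $R(\xi,\zeta)=E(\xi-\zeta)-m\int_QE(\xi-z)R(z,\zeta)dz$. This is continuous off $\zeta$.

*Behaviour near the diagonal.* Let $r=|\xi-\zeta|\le1$ and split $\int_QE(\xi-z)E(z-\zeta)dz$ according to whether $\max(|\xi-z|,|z-\zeta|)\le\sqrt r$ or not. By (6.1) and (6.2) the first part is at most $KE(\xi-\zeta)(\sqrt r)^2=KE(\xi-\zeta)r$. In the second part one factor is at most $r^{(2-d)/2}$, and the other one has bounded integral, so this part is at most $Kr^{(2-d)/2}=KE(\xi-\zeta)r^{(d-2)/2}$. As $|R|\le KE$ on $Q\times Q$, we get $|R/E-1|\le Kr^{1/2}$. So $R/E$ extends continuously to the compact set $Q\times Q$ with value $1$ on the diagonal, and it suffices to show $R>0$.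

*Positivity.* With $V=m\kappa1_Q\ge0$ we have $-\Delta R+VR=\kappa\delta_\zeta$ in $\mathbb R^d$, $R\to0$ at $\infty$, and $R\to+\infty$ at $\zeta$. Suppose $O=\{R<0\}\ne\emptyset$. Then $R$ attains its negative minimum, at a point of $O$. In $O$, $-\Delta R=-VR\ge0$, so the continuous function $R$ is superharmonic in $O$ and hence equals its minimum on a component of $O$. The boundary of this component is nonempty and does not contain $\zeta$, and $R=0$ on it: a contradiction. So $R\ge0$. Away from $\zeta$, $R$ is a nonnegative solution of $-\Delta u+Vu=0$ with bounded $V$. Harnack's inequality (Gilbarg–Trudinger, Thm 8.20) shows that its zero set is open in the connected set $\mathbb R^d\setminus\{\zeta\}$; it is also closed, and it is not everything, as $R\to+\infty$ at $\zeta$. So $R>0$. $\square$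

## 7. The matrix of the holes converges to the kernel

The centres interact through the matrix $I+C\hat A$, where
$$\hat A_{ij}=E(z_i-z_j)=:E_{ij}\ (i\ne j),\quad\hat A_{ii}=0;\qquad\hat E=\hat A+\eta^{2-d}I;\qquad\hat R_{ij}=R(z_i,z_j)\ (i\ne j),\quad\hat R_{ii}=0.$$
So $|\hat R|\le K\hat E$. We show that the inverse of $I+C\hat A$ is $I-CW$ with $W\approx\hat R$, with an error relative to $\hat E$, so that the strict positivity of Lemma 10 survives for every pair of holes.

**Step 1: bounds for $\hat E$.** These let us multiply matrices without losing powers of $\eta$. For $z$ in cell $k\ne i$, $|z-z_i|\le(1+\frac{\sqrt d}2)|z_k-z_i|$, because $|z_k-z_i|\ge\eta$. So $E_{ik}\le KE(z-z_i)$ and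
$$CE_{ik}\le K\int_{\text{cell }k}E(z-z_i)dz,\qquad C\sum_{k\ne i}E_{ik}\le K\int_QE(z-z_i)dz\le K.\tag{7.1}$$
Also $E_{ik}\le\eta^{2-d}$ and $C\eta^{2-d}=m\eta^2\le K$. Therefore
$$C\hat E^2\le K\hat E,\qquad C\hat E\mathbf1\le K\mathbf1,\qquad(C\hat E)^p\le K^{p-1}C\hat E\ (p\ge1).\tag{7.2}$$
Indeed, for $i\ne j$ the entry of $C\hat E^2$ is $C\sum_{k\ne i,j}E_{ik}E_{kj}+2C\eta^{2-d}E_{ij}\le KE_{ij}$ by (6.1) and (7.1). On the diagonal it is $C\sum_{k\ne i}E_{ik}^2+C\eta^{4-2d}\le\eta^{2-d}(C\sum_{k\ne i}E_{ik}+C\eta^{2-d})\le K\eta^{2-d}$. The other two bounds follow.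

**Lemma 11.** There is $\delta=\delta(\eta)\to0$ such that, for $\eta$ small, $\mathsf B=(I+C\hat A)^{-1}$ exists and $\mathsf B=I-CW$ with
$$|W-\hat R|\le K\delta\hat E,\qquad|\mathsf B|\le I+KC\hat E,\qquad\mathsf B\hat A=W,\qquad W_{ij}\ge\tfrac{c_0}2E_{ij}\ (i\ne j).$$
Moreover, for each $f\in C(Q)$, $C\sum_k\hat R_{ik}f(z_k)-m\int_QR(z_i,\zeta)f(\zeta)d\zeta\to0$ uniformly in $i$ as $\eta\to0$.

*Proof.* **Step 2: the defect $F$.** This step shows that $I-C\hat R$ is almost the inverse. Let $F=\hat R+C\hat A\hat R-\hat A$ and $\delta=\max_{i,j}|F_{ij}|/\hat E_{ij}$. We claim $\delta\to0$.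

Let $i\ne j$. By (6.3),
$$F_{ij}=m\eta^d\sum_{k\ne i,j}E_{ik}R(z_k,z_j)-m\int_QE(z_i-z)R(z,z_j)dz .$$
Fix $s>0$ and let $\eta\sqrt d\le s$. Call cell $k$ near if $|z_k-z_i|<s$ or $|z_k-z_j|<s$; cells $i$ and $j$ are near. Near cells lie in $\mathcal S=B(z_i,2s)\cup B(z_j,2s)$. For near $k\ne i,j$, $C|E_{ik}R(z_k,z_j)|\le KCE_{ik}E_{kj}\le K\int_{\text{cell }k}E(z_i-z)E(z-z_j)dz$ as in (7.1). So near cells contribute to sum and integral together at most
$$K\int_{\mathcal S}E(z_i-z)E(z-z_j)dz\le KE_{ij}\int_{\mathcal S}[E(z_i-z)+E(z-z_j)]dz\le KE_{ij}s^2$$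
by (6.1) and (6.2). On far cells $|z-z_i|,|z-z_j|\ge s/2$. On the compact set $\{(x,z,y)\in Q^3:|x-z|\ge s/2,\ |z-y|\ge s/2\}$ the function $E(x-z)R(z,y)$ is uniformly continuous, with modulus $\mu_s$ say. So far cells contribute at most $m|Q|\mu_s(\eta\sqrt d)\le K\mu_s(\eta\sqrt d)E_{ij}$.

Let $i=j$. Then $|F_{ii}|=|C\sum_{k\ne i}E_{ik}R(z_k,z_i)|\le KC\sum_{k\ne i}E_{ik}^2$. Terms with $|z_k-z_i|<s$ give at most $K\eta^{2-d}\int_{B(z_i,2s)}E(z-z_i)dz\le K\eta^{2-d}s^2$; the others give at most $KCNs^{4-2d}\le Ks^{4-2d}=\eta^{2-d}\cdot Ks^{4-2d}\eta^{d-2}$.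

So for every fixed $s$ we have $\limsup_{\eta\to0}\delta\le Ks^2$, and the claim follows. The last assertion of the lemma is proved in the same way: cells with $|z_k-z_i|<s$ contribute at most $K\sup|f|\int_{B(z_i,2s)}E(z-z_i)dz\le Ks^2\sup|f|$ to sum and integral, and on the other cells the integrand is uniformly continuous.

**Step 3: inversion.** Here we turn the small defect into an exact inverse. We have $(I+C\hat A)(I-C\hat R)=I-CF$ and $|(CF)^p|\le(\delta C\hat E)^p\le\delta^pK^{p-1}C\hat E$. For $\delta$ small the Neumann series gives $(I-CF)^{-1}=I+\Phi$ with $|\Phi|\le2\delta C\hat E$. So $\mathsf B=(I-C\hat R)(I+\Phi)$ exists and $W=C^{-1}(I-\mathsf B)=\hat R-\Phi/C+\hat R\Phi$. By (7.2), $|W-\hat R|\le2\delta\hat E+K\hat E\cdot2\delta C\hat E\le K\delta\hat E$. Hence $|\mathsf B|\le I+KC\hat E$. From $\mathsf B(I+C\hat A)=I$ we get $\mathsf B\hat A=C^{-1}(I-\mathsf B)=W$. By Lemma 10, $W_{ij}\ge(c_0-K\delta)E_{ij}$ for $i\ne j$. $\square$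

## 8. Solving for all holes at once

To write down $\mathcal G$ we superpose one-ball responses, and must find the field $w_i$ that each hole feels. Let $X$ be the Banach space, with the sup norm, of tuples $w=(w_i)$ of bounded biharmonic functions $w_i$ on $B(z_i,\eta/2)\subset\mathbb R^n$, and put $(\Pi w)_i=\sum_{l\ne i}P_lw_l|_{B(z_i,\eta/2)}$.

**Lemma 12.** Let $n\ge5$. For $\eta$ small, $w+\Pi w=s$ has a unique solution $w\in X$ for each $s\in X$, and it depends boundedly on $s$. With $\sigma_i=\sup|s_i|$, $S_i=\sup|w_i|$, $\omega_i=w_i(z_i)$, $s(z)=(s_i(z_i))_i$,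
$$S\le K(I+C\hat E)\sigma,\qquad|\omega-\mathsf B\,s(z)|\le K\tau\,C\hat E\sigma.\tag{8.1}$$

*Proof.* **Step 1: a priori bounds.** This step proves (8.1) for any solution. Let $w+\Pi w=s$. For $x\in B(z_i,\eta/2)$ and $l\ne i$ we have $|x-z_l|\ge\frac12|z_i-z_l|\ge\frac\eta2$, so (5.1) gives $|P_lw_l(x)|\le KCE_{il}(|\omega_l|+\tau S_l)$. Hence $S\le\sigma+KC\hat A|\omega|+K\tau C\hat AS$. At the centres, (5.1) gives $(I+C\hat A)\omega=s(z)-\varrho$ with $|\varrho|\le K\tau C\hat AS$. By Lemma 11 and (7.2),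
$$|\omega|\le(I+KC\hat E)\sigma+K\tau C\hat ES,\qquad|\omega-\mathsf Bs(z)|=|\mathsf B\varrho|\le K\tau C\hat ES .$$
Inserting the first bound, $S\le K(I+C\hat E)\sigma+K_1\tau C\hat ES$. For $\tau$ small, (7.2) shows that $(I-K_1\tau C\hat E)^{-1}=\sum_p(K_1\tau C\hat E)^p$ is nonnegative and at most $I+2K_1\tau C\hat E$. Applying it gives the first half of (8.1), and then $K\tau C\hat ES\le K\tau C\hat E\sigma$ gives the second.

**Step 2: existence.** By Step 1, $I+\Pi$ is injective. $\Pi$ is compact: by interior estimates a bounded sequence in $X$ has a subsequence converging uniformly on each $B(z_l,\eta/4)$, and $P_l$ depends only on the restriction of $w_l$ to this ball, continuously, by Lemma 8 with $\rho=\frac1{4\tau}\ge4$. The Fredholm alternative finishes the proof. $\square$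

## 9. Positivity of the boundary kernel for $n\ge5$

We prove (A) of Proposition 6 for all small $\eta$. Fix $j$.

**Step 1: a formula for $\mathcal G(\cdot,y)$ when $y$ is close to $\partial B_j$.** We correct the exact one-ball function (4.2) for the other holes. Let $\varepsilon<|y-z_j|<2\varepsilon$. As $2\varepsilon\le\eta/8$, $G^{(j)}(\cdot,y)$ is bounded and biharmonic on $B(z_i,\eta/2)$, $i\ne j$. Let $s^y_i=G^{(j)}(\cdot,y)|_{B(z_i,\eta/2)}$ for $i\ne j$, $s^y_j=0$, and $w^y=(I+\Pi)^{-1}s^y$. Then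
$$\mathcal G(\cdot,y)=G^{(j)}(\cdot,y)-\sum_iP_iw^y_i.\tag{9.1}$$
Indeed, near $\partial B_i$, $i\ne j$, the right side is $s^y_i-(\Pi w^y)_i-P_iw^y_i=w^y_i-P_iw^y_i$; near $\partial B_j$ it is $G^{(j)}(\cdot,y)-(\Pi w^y)_j-P_jw_j^y=G^{(j)}(\cdot,y)+w^y_j-P_jw^y_j$. In both cases the Dirichlet data vanish. Properties (a), (c), (d) of Proposition 6 are clear, and (9.1) follows by uniqueness.

**Step 2: two normal derivatives in $y$.** We let $y$ reach the sphere. Let $y=z_j+t\theta$, $|\theta|=1$. The formula for $G^{(j)}$ is smooth for $x\in\overline{B(z_i,\eta/2)}$, $i\ne j$, and $\varepsilon\le|y-z_j|\le2\varepsilon$, so $t\mapsto s^y\in X$ is $C^2$ on $[\varepsilon,2\varepsilon)$, and so is $w^y$. Hence (9.1) may be differentiated twice at $t=\varepsilon$. There $q=0$ and $\partial_tq=2\varepsilon^{-1}(|x'|^2-1)|x'-y'|^{-2}$. As $\frac12\int_0^qt(1+t)^{-n/2}dt=\frac{q^2}4+O(q^3)$,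
$$\partial_t^2G^{(j)}=\varepsilon^{4-n}k_n|x'-y'|^{4-n}\tfrac12(\partial_tq)^2=2k_n\,\varepsilon^{2-n}(|x'|^2-1)^2|x'-y'|^{-n}.\tag{9.2}$$
Multiplying by $\varepsilon^2/(2k_n)=\varepsilon^2/((n-4)(n-2))$ we obtain, for $y\in\partial B_j$,
$$\hat u_y:=\tfrac{\varepsilon^2}{2k_n}\partial^2_{\nu_y}\mathcal G(\cdot,y)=\hat H_y-\sum_iP_iw_i,\qquad\hat H_y(x)=\varepsilon^{4-n}(|x'|^2-1)^2|x'-y'|^{-n},$$
where $w=(I+\Pi)^{-1}\hat s$, $\hat s_i=\hat H_y|_{B(z_i,\eta/2)}$ for $i\ne j$, $\hat s_j=0$.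

**Step 3: the field at the other holes.** Here positivity of $W$ enters. If $|x-z_j|\ge\eta/2$, then $|x'|\ge\frac1{2\tau}$ and $|y'|=1$, so $\hat H_y(x)=E(x-z_j)(1+O(\tau))$. Hence $\sigma\le K\hat E_{\cdot j}$ and $\hat s(z)=\hat A_{\cdot j}+O(\tau)\hat E_{\cdot j}$. Lemmas 11 and 12 and (7.2) give
$$S\le K\hat E_{\cdot j},\qquad\omega=\mathsf B\hat A_{\cdot j}+O(\tau)\hat E_{\cdot j}=W_{\cdot j}+O(\tau)\hat E_{\cdot j},\qquad\omega_i\ge(\tfrac{c_0}2-K\tau)E_{ij}\ (i\ne j).$$

**Step 4: $x\in\partial B_i$ with $i\ne j$.** Near $\partial B_i$, $\hat u_y=\hat s_i-(\Pi w)_i-P_iw_i=w_i-P_iw_i$. By (5.2),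
$$\partial_\nu^2\hat u_y\ge\varepsilon^{-2}E_{ij}\big[(n-4)(n-2)(\tfrac{c_0}2-K\tau)-K\tau\big]>0\qquad(\eta\text{ small}).$$

**Step 5: $x\in\partial B_j$, $x\ne y$.** On the same sphere the one-ball kernel must dominate the influence of all the other holes. Near $x$, $\hat u_y=\hat H_y+w_j-P_jw_j$. Since $(|x'|^2-1)^2$ vanishes to second order, $\partial_\nu^2\hat H_y=8\varepsilon^{2-n}|x'-y'|^{-n}\ge8\cdot2^{-n}\varepsilon^{2-n}$. By (5.2) and Step 3,
$$|\partial_\nu^2(w_j-P_jw_j)|\le K\varepsilon^{-2}S_j\le K\varepsilon^{-2}\eta^{2-d}=K\varepsilon^{-2}\eta^{4-n}=K\tau^{n-4}\varepsilon^{2-n}.$$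
So for $\eta$ small $\partial_\nu^2\hat u_y\ge4\varepsilon^{2-n}|x'-y'|^{-n}=4\varepsilon^2|x-y|^{-n}$.

On distinct spheres $|x-y|$ is bounded below and the lower bound of Step 4 is a positive constant for each of the finitely many pairs $(i,j)$. So (A) holds for all small $\eta$.

## 10. A negative value across the plane for $n\ge5$

We prove (B) for suitable $L,m$ and all small $\eta$. Let $f=f_0$ be the function of Lemma 3.

**Step 1: the limit of $\mathcal G(e,-e)$.** As in (9.1), uniqueness gives $\mathcal G(\cdot,-e)=E(\cdot+e)-\sum_iP_iw_i$ with $(I+\Pi)w=s$, $s_i=E(\cdot+e)|_{B(z_i,\eta/2)}$: near $\partial B_i$ the right side is $w_i-P_iw_i$. Here $\sigma\le K$ and $s(z)=f(z)$. By Lemmas 11 and 12 and (7.2), $S\le K$ and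
$$\omega_i=f(z_i)-C\sum_k\hat R_{ik}f(z_k)+O(\delta+\tau).$$
The sum tends to $(\mathcal Rf)(z_i)$ uniformly in $i$, where $\mathcal Rf=m\int_QR(\cdot,\zeta)f(\zeta)d\zeta$. Integrating (6.3) against $mf(\zeta)d\zeta$ gives $(I+T)\mathcal R=T$, so $I-\mathcal R=(I+T)^{-1}$, and $\omega_i=\varphi(z_i)+o(1)$ uniformly, with $\varphi=(I+T)^{-1}f\in C(Q)$. By (5.1) at $x=e$, where $E(e-z_i)=f(z_i)$, and by $CN=m|Q|$,
$$\mathcal G(e,-e)=2^{2-d}-C\sum_if(z_i)\omega_i+O(\tau)\ \longrightarrow\ J:=2^{2-d}-m\langle f,(I+T)^{-1}f\rangle_{L^2(Q)}\qquad(\eta\to0).$$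

**Step 2: choosing $L$ and $m$ so that $J<0$.** A variational formula lets us insert the density of Lemma 3. The operator $T_1=T/m\ge0$ is bounded and self-adjoint on $L^2(Q)$. For a bounded, strictly positive, invertible self-adjoint operator $A$ we have $\langle f,A^{-1}f\rangle=\sup_g\{2\langle f,g\rangle-\langle Ag,g\rangle\}$; with $A=\frac1m+T_1$,
$$m\langle f,(I+T)^{-1}f\rangle=\sup_{g\in L^2(Q)}\Big\{2\langle f,g\rangle-\tfrac1m\|g\|^2-\langle T_1g,g\rangle\Big\}.$$
Take $g=g_\infty|_Q$. As $E$ and $g_\infty$ are positive and $E*g_\infty=f$, we have $\langle T_1g,g\rangle_{L^2(Q)}\le\int_{\mathbb R^d}fg_\infty=:I$. So the supremum is at least $2\int_Qfg_\infty-\frac1m\|g_\infty\|^2_{L^2(\mathbb R^d)}-I$, which tends to $I$ as $L,m\to\infty$. By Lemma 3, $I>2^{2-d}$. **Fix $L,m$ so large that $J<0$.** For $\eta$ small both (A) and (B) hold, and Proposition 6 proves Theorem 1 for all $n\ge5$. $\square$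

## 11. Dimension four: a logarithm and a charge balance

Let $n=4$, $d=2$, $E(x)=\log\frac1{|x|}$, $\gamma=8\pi^2$, $Q=[-L,L]^2$, with cells, $\eta=2L/M$, $N=M^2$ and centres $z_i$ as before. The strategy is the same, but one point breaks: the response of a hole should be a multiple of $E$, which is unbounded at infinity, whereas $\mathcal G(\cdot,y)$ must be bounded there. So a free additive constant $\beta$ appears, together with one scalar condition that the logarithmic charges balance. This adds an index $0$ to the matrices.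

To have a kernel that is positive on all relevant distances we add a constant. Let
$$\Lambda=1+\log(4L+4),\qquad E_\Lambda=E+\Lambda,\qquad E_\Lambda(x)\ge1\ \text{ for }|x|\le4L+4 .$$
All differences $x-z_l$ at which $E_\Lambda$ is estimated below (for $x\in Q$, $x\in B(z_i,\eta/2)$, $x=\pm e$) have length at most $4L+4$. Take
$$C=m\eta^2,\qquad\varepsilon\ \text{ with }\ \log\tfrac1\varepsilon+\Lambda-\tfrac12=\tfrac1C,\qquad\tau=\varepsilon/\eta,\qquad\tau_1=\tau/C .$$
Then $\varepsilon=e^{\Lambda-1/2}e^{-1/(m\eta^2)}$, so $\tau$ is smaller than any power of $\eta$ as $\eta\to0$, and $\tau_1\to0$. "$\eta$ small" includes $\eta<1$, $\varepsilon<1$, $C\le1$, $\tau\le\frac1{16}$, $\tau_1\le1$. Sections 2–4 and Lemma 7 hold as they stand.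

### 11.1. One ball, with its charge

Let $w$ be biharmonic with $|w|\le S$ in $B(z_i,\eta/2)$, $w_1=w-w(z_i)$, $x'=(x-z_i)/\varepsilon$. By Lemma 7, scaled, with $\rho=\frac1{2\tau}$, there is $v_1$ biharmonic in $B_1(0)$ with $\|v_1\|_{C^2(\overline{B_1})}\le K\tau S$ such that $b(x)=v_1(x'/|x'|^2)$, biharmonic outside $B_i$, has the Dirichlet data of $w_1$ on $\partial B_i$, and $|\partial_\nu^2(w_1-b)|\le K\varepsilon^{-2}\tau S$ there. Put $c=v_1(0)$, the limit of $b$ at infinity; then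
$$|c|\le K\tau S,\qquad|b-c|\le K\tau S\,\frac\varepsilon{|x-z_i|}.$$
Define
$$P_i1=C\Big[E_\Lambda(x-z_i)-\tfrac{\varepsilon^2}2|x-z_i|^{-2}\Big],\qquad P_iw=(w(z_i)+c)P_i1+(b-c).$$
$P_i1$ is biharmonic; on $\partial B_i$ it has value $C(\log\frac1\varepsilon+\Lambda-\frac12)=1$ and normal derivative $C(-\frac1\varepsilon+\frac1\varepsilon)=0$, and $\partial_\nu^2P_i1=C(\varepsilon^{-2}-3\varepsilon^{-2})=-2C\varepsilon^{-2}$. Hence $P_iw$ has value $w(z_i)+c+w_1-c=w$ and normal derivative $\partial_\nu w_1=\partial_\nu w$ on $\partial B_i$. It is biharmonic outside $B_i$ and linear in $w$, and at $\infty$ it equals $q_i(w)E_\Lambda(x-z_i)+O(|x|^{-1})$ with the charge $q_i(w)=C(w(z_i)+c)$. Moreover $w-P_iw=(w(z_i)+c)(1-P_i1)+(w_1-b)$. Therefore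
$$|P_iw-Cw(z_i)E_\Lambda(\cdot-z_i)|\le K\tau_1CS\,E_\Lambda(\cdot-z_i)\quad(\tfrac\eta2\le|x-z_i|\le4L+4),\qquad|q_i(w)-Cw(z_i)|\le K\tau_1CS,\tag{11.1}$$
$$|\partial_\nu^2(w-P_iw)-2C\varepsilon^{-2}w(z_i)|\le K\varepsilon^{-2}\tau S\quad\text{on }\partial B_i.\tag{11.2}$$
For the first bound: $|c|CE_\Lambda\le K\tau CSE_\Lambda$, and $\tau\le\tau_1$ as $C\le1$; the term with $\frac{\varepsilon^2}2|x-z_i|^{-2}\le2\tau^2$ is at most $K\tau^2CS$; and $|b-c|\le K\tau S=K\tau_1CS$; finally $E_\Lambda\ge1$. The other bounds are immediate.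

### 11.2. The kernel on the square

Let $Tf=m\int_QE_\Lambda(\cdot-\zeta)f(\zeta)d\zeta$.

**Step 1: an invertible system.** The charge condition is built in here. If $f\in L^2(Q)$ has $\int_Qf=0$, then $u=E*f$ satisfies $u=O(|x|^{-1})$, $\nabla u=O(|x|^{-2})$ at infinity and $-\Delta u=2\pi f$, so
$$2\pi\langle E*f,f\rangle=\int_{\mathbb R^2}|\nabla u|^2\ge0.\tag{11.3}$$
The operator $(f,\beta)\mapsto(f+Tf-\beta,\ m\int_Qf)$ on $C(Q)\times\mathbb R$ is identity plus compact. It is injective: if $\int f=0$ and $f+Tf=\beta$, pairing with $f$ gives $\|f\|^2+\langle Tf,f\rangle=\beta\int f=0$, where $\langle Tf,f\rangle=m\langle E*f,f\rangle\ge0$ since the constant $\Lambda$ drops out; hence $f=0$, $\beta=0$. So it is invertible. In particular there are $\psi\in C(Q)$ and $\beta_\psi\in\mathbb R$ with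
$$\psi+T\psi-\beta_\psi=0,\qquad m\int_Q\psi=1.\tag{11.4}$$

**Step 2: the kernel $R$.** Likewise there are $R=E_\Lambda(\cdot-\zeta)+r(\cdot,\zeta)$ and $v(\zeta)$ with
$$R(\cdot,\zeta)+TR(\cdot,\zeta)-v(\zeta)=E_\Lambda(\cdot-\zeta),\qquad m\int_QR(z,\zeta)dz=1,\tag{11.5}$$
because $(r,v)$ must solve the system of Step 1 with right side $\big(-TE_\Lambda(\cdot-\zeta),\ 1-m\int_QE_\Lambda(z-\zeta)dz\big)$. This right side depends continuously on $\zeta$ in $C(Q)\times\mathbb R$: $TE_\Lambda(\cdot-\zeta)(\xi)$ is $m$ times the $L^2(Q)$ inner product of $E_\Lambda(\xi-\cdot)$ and $E_\Lambda(\cdot-\zeta)$, both continuous as $L^2(Q)$-valued functions. Hence $r\in C(Q\times Q)$ and $v\in C(Q)$. Since $E_\Lambda\ge1$ on $Q\times Q$, $|R|\le KE_\Lambda$, and $R/E_\Lambda$ extends continuously to $Q\times Q$ with value $1$ on the diagonal.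

**Lemma 13.** There is $c_0=c_0(L,m)>0$ with $R\ge c_0E_\Lambda$ on $Q\times Q$ off the diagonal.

*Proof.* By the continuity just noted it suffices to show $R>0$. Extend $R(\cdot,\zeta)$ to $\mathbb R^2$ by $R(\xi,\zeta)=E_\Lambda(\xi-\zeta)+v(\zeta)-m\int_QE_\Lambda(\xi-z)R(z,\zeta)dz$. Then $-\Delta R+2\pi m1_QR=2\pi\delta_\zeta$, $R$ is continuous off $\zeta$, $R\to+\infty$ at $\zeta$, and, because $m\int_QR(z,\zeta)dz=1$, the logarithms cancel at infinity and $R\to v(\zeta)$. Being bounded and harmonic near $\infty$, $R$ is harmonic near $\infty$ in the chart given by an inversion. Let $O=\{R<0\}$, a subset of the sphere $\mathbb R^2\cup\{\infty\}$, and suppose $O\ne\emptyset$. Then $R$ attains its minimum in $O$, and it is superharmonic in $O$, since there $-\Delta R=-2\pi m1_QR\ge0$ (and $R$ is harmonic in the inverted chart near $\infty$). Hence it is constant on a component of $O$. The boundary of this component is nonempty and avoids $\zeta$, and $R=0$ on it: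 a contradiction. So $R\ge0$, and Harnack's inequality gives $R>0$ on $\mathbb R^2\setminus\{\zeta\}$ as in Lemma 10. $\square$

### 11.3. Matrices with an extra index

The index set is $\{0,1,\dots,N\}$, and $\mathsf C=\mathrm{diag}(1,C,\dots,C)$. For $i\ne j$, $i,j\ge1$, let $\hat E_{ij}=\hat A_{ij}=E_{ij}:=E_\Lambda(z_i-z_j)$; let $\hat A_{ii}=0$ and $\hat E_{ii}=\log\frac1\eta+\Lambda$ for $i\ge1$; let $\hat E_{0i}=\hat E_{i0}=\hat E_{00}=1$. All entries of $\hat E$ are at least $1$, and $E_{ij}\le\hat E_{ii}$.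

**Step 1: bounds for $\hat E$.** For $\xi,z,\zeta\in Q$,
$$E_\Lambda(\xi-z)E_\Lambda(z-\zeta)\le2E_\Lambda(\xi-\zeta)[E_\Lambda(\xi-z)+E_\Lambda(z-\zeta)],\tag{11.6}$$
because the larger of the two distances is at least $\frac12|\xi-\zeta|$, so the smaller factor is at most $E_\Lambda(\xi-\zeta)+\log2\le2E_\Lambda(\xi-\zeta)$. For $z$ in cell $k\ne i$, $|z-z_i|\le2|z_k-z_i|$, so $E_{ik}\le E_\Lambda(z-z_i)+\log2\le2E_\Lambda(z-z_i)$. Hence $C\sum_{k\ne i}(E_{ik}+E_{ik}^2)\le K\int_Q(E_\Lambda+E_\Lambda^2)(z-z_i)\,dz\le K$. Also $C(\hat E_{ii}+\hat E_{ii}^2)\le K$. Therefore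
$$\hat E\mathsf C\hat E\le K\hat E,\qquad\hat E\mathsf C\mathbf1\le K\mathbf1,\qquad(\hat E\mathsf C)^p\le K^{p-1}\hat E\mathsf C.\tag{11.7}$$
The entries of $\hat E\mathsf C\hat E$ are: for $i\ne j\ge1$, $1+C\sum_{k\ne i,j}E_{ik}E_{kj}+C(\hat E_{ii}+\hat E_{jj})E_{ij}\le KE_{ij}$; for $i=j\ge1$, $1+C\sum_{k\ne i}E_{ik}^2+C\hat E_{ii}^2\le K$; with exactly one index $0$, $1+C\sum_k\hat E_{kj}\le K$; for $(0,0)$, $1+CN\le K$.

**Step 2: an approximate inverse.** Let
$$\mathcal M=\begin{pmatrix}0&C\mathbf1^T\\-\mathbf1&I+C\hat A\end{pmatrix},\qquad\mathcal N=\begin{pmatrix}\beta_\psi&-Cv^T\\\psi&I-C\hat R\end{pmatrix},\qquad\mathcal M\mathcal N=I-\Theta,$$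
with $\psi,v$ evaluated at the $z_i$, $\hat R_{ij}=R(z_i,z_j)$ for $i\ne j$, $\hat R_{ii}=0$. Multiplying out,
$$\Theta_{00}=1-C\sum_k\psi(z_k),\qquad\Theta_{0j}=-C\Big(1-C\sum_k\hat R_{kj}\Big),\qquad\Theta_{i0}=\beta_\psi-\psi(z_i)-C\sum_k\hat A_{ik}\psi(z_k),$$
$$\Theta_{ij}=CF_{ij},\qquad F=\hat R+C\hat A\hat R-\hat A-\mathbf1v^T .$$

**Step 3: the defect is small.** We claim $|\Theta|\le\delta\hat E\mathsf C$ with some $\delta(\eta)\to0$. The entries of $\hat E\mathsf C$ are $1$ in column $0$, $C$ at $(0,j)$ and $C\hat E_{ij}$ at $(i,j)$.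

For $\Theta_{00}$ the claim is convergence of Riemann sums to $m\int_Q\psi=1$. For $\Theta_{0j}$ compare $C\sum_{k\ne j}R(z_k,z_j)$ with $m\int_QR(z,z_j)dz=1$; for $\Theta_{i0}$ compare $C\sum_{k\ne i}E_{ik}\psi(z_k)$ with $T\psi(z_i)=\beta_\psi-\psi(z_i)$. Let $s\le\frac12$ and $\eta\sqrt2\le s$. Cells whose centre is within $s$ of the singular point lie in the disc of radius $2s$ about it, and contribute to sum and integral at most $K\int_{B(0,2s)}E_\Lambda(z)\,dz\le Ks^2\log\frac1s$. On the other cells the integrand is uniformly continuous. So both differences tend to $0$, uniformly in $j$ and $i$.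

For $i\ne j\ge1$, by (11.5), $F_{ij}=C\sum_{k\ne i,j}E_{ik}R(z_k,z_j)-m\int_QE_\Lambda(z_i-z)R(z,z_j)dz$. Take near and far cells as in Lemma 11, with the same $s$, and let $\mathcal S=(B(z_i,2s)\cup B(z_j,2s))\cap Q$. By (11.6) the near cells contribute at most
$$KE_{ij}\int_{\mathcal S}[E_\Lambda(z_i-z)+E_\Lambda(z-z_j)]dz\le KE_{ij}\,s^2\log\tfrac1s ,$$
where we used that $E_\Lambda$ is radially decreasing, so its integral over a disc of radius $2s$ is largest when the disc is centred at the singularity. The far cells contribute at most $K\mu_s(\eta\sqrt2)\le K\mu_s(\eta\sqrt2)E_{ij}$, where $\mu_s$ is the modulus of continuity of $E_\Lambda(x-z)R(z,y)$ on $\{(x,z,y)\in Q^3:|x-z|,|z-y|\ge s/2\}$. Finally $|F_{ii}|\le KC\sum_{k\ne i}E_{ik}^2+|v(z_i)|\le K\le K(\log\frac1\eta)^{-1}\hat E_{ii}$. Letting first $\eta\to0$, then $s\to0$, the claim follows.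

**Step 4: inversion.** By the boundedness of $\beta_\psi,\psi,v$ and $|R|\le KE_\Lambda$, $|\mathcal N|\le I+K\hat E\mathsf C$. For $\delta$ small, (11.7) gives $(I-\Theta)^{-1}=I+\Phi$ with $|\Phi|\le2\delta\hat E\mathsf C$. So $\mathcal M^{-1}=\mathcal N(I+\Phi)$ exists and
$$|\mathcal M^{-1}-\mathcal N|\le K\delta\hat E\mathsf C,\qquad|\mathcal M^{-1}|\le I+K\hat E\mathsf C,\qquad(\mathcal M^{-1})_{ij}=\delta_{ij}-CW_{ij}\ (i,j\ge1),\tag{11.8}$$
where $\delta_{ij}$ is the Kronecker symbol and $|W-\hat R|\le K\delta\hat E$ on indices $\ge1$. By Lemma 13, $W_{ij}\ge\frac{c_0}2E_{ij}$ for $i\ne j$, $i,j\ge1$, $\eta$ small.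

### 11.4. All holes, with the balance condition

With $X$ as in Section 8 and $(t,s)\in\mathbb R\times X$, consider for $(\beta,w)\in\mathbb R\times X$
$$w_i-\beta+\sum_{l\ne i}P_lw_l=s_i\ \text{ on }B(z_i,\tfrac\eta2),\qquad\sum_lq_l(w_l)=t.\tag{11.9}$$

**Lemma 14.** For $\eta$ small, (11.9) has a unique solution, depending boundedly on $(t,s)$. Put $S_0=|\beta|$, $\sigma_0=|t|$, and, for $i\ge1$, $S_i=\sup|w_i|$, $\sigma_i=\sup|s_i|$, $\omega_i=w_i(z_i)$. Then
$$S\le K(I+\hat E\mathsf C)\sigma,\qquad|(\beta,\omega)-\mathcal M^{-1}(t,s(z))|\le K\tau_1\hat E\mathsf C\sigma.\tag{11.10}$$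

*Proof.* For $x\in B(z_i,\eta/2)$ and $l\ne i$, $|x-z_l|\ge\frac12|z_i-z_l|\ge\frac\eta2$, so $E_\Lambda(x-z_l)\le E_{il}+\log2\le2E_{il}$. Evaluating (11.9) at the centres and using (11.1), $\mathcal M(\beta,\omega)=(t,s(z))+\varrho$ with $|\varrho|\le K\tau_1\hat E\mathsf CS$. Estimating (11.9) on the balls, $S\le\sigma+2\hat E\mathsf C|(\beta,\omega)|+K\tau_1\hat E\mathsf CS$; the term $|\beta|$ is covered because $(\hat E\mathsf C)_{i0}=1$, and in component $0$ the bound holds because $|\beta|\le(\hat E\mathsf C|(\beta,\omega)|)_0$. By (11.8) and (11.7), $|(\beta,\omega)|\le(I+K\hat E\mathsf C)\sigma+K\tau_1\hat E\mathsf CS$. Hence $S\le K(I+\hat E\mathsf C)\sigma+K_1\tau_1\hat E\mathsf CS$. For $\tau_1$ small, $(I-K_1\tau_1\hat E\mathsf C)^{-1}$ is nonnegative and at most $I+2K_1\tau_1\hat E\mathsf C$; this gives the first bound. The second follows since the difference is $\mathcal M^{-1}\varrho$, and $|\mathcal M^{-1}\varrho|\le K\tau_1\hat E\mathsf CS\le K\tau_1\hat E\mathsf C\sigma$.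

The operator on the left of (11.9) is identity plus compact on $\mathbb R\times X$: $w\mapsto(\sum_{l\ne i}P_lw_l)_i$ is compact as in Lemma 12, since $P_lw_l$ depends only on $w_l|_{B(z_l,\eta/4)}$, continuously, by Lemma 7 with $\rho=\frac1{4\tau}\ge4$; the remaining perturbation is continuous of finite rank. By (11.10) it is injective, so the Fredholm alternative applies. $\square$

### 11.5. Positivity of the boundary kernel

We prove (A) for $n=4$. Fix $j$; $G^{(j)}$ is given by (4.2) with $k_4=1$.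

**Step 1: the formula.** For $\varepsilon<|y-z_j|<2\varepsilon$,
$$\mathcal G(\cdot,y)=G^{(j)}(\cdot,y)+\beta-\sum_iP_iw_i,$$
where $(\beta,w)$ solves (11.9) with $t=0$, $s_i=G^{(j)}(\cdot,y)$ for $i\ne j$, $s_j=0$. Indeed near $\partial B_i$, $i\ne j$, the right side is $w_i-P_iw_i$, and near $\partial B_j$ it is $G^{(j)}(\cdot,y)+w_j-P_jw_j$, so the Dirichlet data vanish. At infinity $\sum_iP_iw_i=\sum_iq_i(w_i)E_\Lambda(x-z_i)+O(|x|^{-1})$ is bounded because $\sum_iq_i(w_i)=0$: this is what the balance condition is for. Uniqueness (Proposition 6) applies. Differentiating twice in $y$ at $\partial B_j$ exactly as in Section 9, Step 2, with (9.2) for $n=4$, we get for $y\in\partial B_j$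
$$\hat u_y:=\tfrac{\varepsilon^2}2\partial^2_{\nu_y}\mathcal G(\cdot,y)=\hat H_y+\beta-\sum_iP_iw_i,\qquad\hat H_y=(|x'|^2-1)^2|x'-y'|^{-4},$$
where now $(\beta,w)$ solves (11.9) with $t=0$, $s_i=\hat H_y$ for $i\ne j$, $s_j=0$. For $|x-z_j|\ge\eta/2$, $\hat H_y=1+O(\tau)$.

**Step 2: the field at the other holes.** The data are almost constant, and a constant can be absorbed in $\beta$. With $\beta'=\beta+1$, the pair $(\beta',w)$ solves (11.9) with $t=0$, $s'_i=\hat H_y-1=O(\tau)$ for $i\ne j$, and $s'_j=-1$. So $\sigma_0=0$, $\sigma_i\le K\tau$ for $i\ne j$, $\sigma_j=1$, and $(\hat E\mathsf C\sigma)_i\le CE_{ij}+K\tau$ for $i\ne j$. By (11.8), for $i\ne j$ the $i$-th component of $\mathcal M^{-1}(0,s'(z))$ is $s'_i(z_i)+CW_{ij}-C\sum_{k\ne j}W_{ik}s_k'(z_k)=CW_{ij}+O(\tau)$. Since $\tau=C\tau_1\le C\tau_1E_{ij}$, (11.10) gives for $i\neq j$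
$$\omega_i=C\big(W_{ij}+O(\tau_1)E_{ij}\big)\ge\tfrac{c_0}3CE_{ij},\qquad S_i\le K(\tau+CE_{ij})\le KCE_{ij},\qquad S_j\le K .$$

**Step 3: signs.** On $\partial B_i$, $i\ne j$, $\hat u_y=w_i-P_iw_i$ nearby, and (11.2) gives
$$\partial_\nu^2\hat u_y\ge\varepsilon^{-2}CE_{ij}\big(\tfrac{2c_0}3C-K\tau\big)>0\qquad(\eta\text{ small}),$$
since $\tau/C=\tau_1\to0$. On $\partial B_j\setminus\{y\}$, $\hat u_y=\hat H_y+w_j-P_jw_j$ nearby, $\partial_\nu^2\hat H_y=8\varepsilon^{-2}|x'-y'|^{-4}\ge\frac12\varepsilon^{-2}$, and the correction is at most $K\varepsilon^{-2}(C+\tau)$ by (11.2). So $\partial_\nu^2\hat u_y\ge4\varepsilon^{-2}|x'-y'|^{-4}=4\varepsilon^2|x-y|^{-4}$ for $\eta$ small. As distinct spheres have positive distance and there are finitely many pairs, (A) holds for all small $\eta$.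

### 11.6. A negative value across the plane

**Step 1: the limit.** We have $\mathcal G(\cdot,-e)=E_\Lambda(\cdot+e)+\beta-\sum_iP_iw_i$, where $(\beta,w)$ solves (11.9) with $s_i=E_\Lambda(\cdot+e)$ and $t=1$. Near $\partial B_i$ the right side is $w_i-P_iw_i$; at infinity the logarithm of $E_\Lambda(\cdot+e)$ is cancelled because $\sum_iq_i(w_i)=1$; and uniqueness applies. Put $f=\Lambda+f_0$ with $f_0$ of Lemma 3, so $s(z)=f(z)$ and $\sigma\le K$. By (11.10), (11.8), (11.7), $S\le K$ and $(\beta,\omega)=\mathcal N(1,f(z))+O(\delta+\tau_1)$. By convergence of the sums as in Section 11.3, Step 3, $\omega_i=\varphi(z_i)+o(1)$ uniformly in $i$ and $\beta\to\beta_\infty$, where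
$$\varphi=f-m\int_QR(\cdot,\zeta)f(\zeta)d\zeta+\psi,\qquad\beta_\infty=\beta_\psi-m\int_Qvf .$$
Integrate (11.5) against $mf(\zeta)d\zeta$ and write $\mathcal Rf=m\int_QR(\cdot,\zeta)f(\zeta)d\zeta$: $\mathcal Rf+T\mathcal Rf-m\int_Qvf=Tf$ and $m\int_Q\mathcal Rf=m\int_Qf$. With (11.4),
$$\varphi+T\varphi-\beta_\infty=f,\qquad m\int_Q\varphi=1.\tag{11.11}$$
By (11.1) at $x=e$, $E_\Lambda(2e)=\Lambda-\log2$ and $E_\Lambda(e-z_i)=f(z_i)$,
$$\mathcal G(e,-e)\to J=\Lambda-\log2+\beta_\infty-m\int_Qf\varphi\qquad(\eta\to0).$$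

**Step 2: $J$ as a minimum.** Let $g=m\varphi$ and $T^0g=\int_QE(\cdot-\zeta)g(\zeta)d\zeta$. Since $\int_Qg=1$, the constants $\Lambda$ cancel in (11.11) and in $J$:
$$\tfrac1mg+T^0g-f_0=\beta_\infty,\qquad J=-\log2+\beta_\infty-\langle f_0,g\rangle .$$
Consider $\Psi(h)=\frac1m\|h\|^2+\langle T^0h,h\rangle-2\langle f_0,h\rangle$ on $\{h\in L^2(Q):\int_Qh=1\}$. If $\int_Qk=0$, then by (11.3)
$$\Psi(g+k)-\Psi(g)=2\beta_\infty\int_Qk+\tfrac1m\|k\|^2+\langle T^0k,k\rangle\ge0 .$$
So $g$ is a minimizer, and $\Psi(g)=\langle\frac1mg+T^0g-f_0,g\rangle-\langle f_0,g\rangle=\beta_\infty-\langle f_0,g\rangle$. Thus $J=-\log2+\min\Psi$.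

**Step 3: choosing $L$ and $m$.** Test with $h=g_\infty1_Q/\int_Qg_\infty$, where $g_\infty=\frac1\pi(1+|\xi|^2)^{-2}$ is the density of Lemma 3, with $\int_{\mathbb R^2}g_\infty=1$ and $E*g_\infty=f_0$. As $L,m\to\infty$, dominated convergence shows that $\Psi(h)$ tends to
$$\langle E*g_\infty,g_\infty\rangle-2\langle f_0,g_\infty\rangle=-\langle f_0,g_\infty\rangle=\tfrac12 .$$
So $\limsup_{L,m\to\infty}J\le\frac12-\log2<0$. Fix $L,m$ with $J<0$, then take $\eta$ small: (A) and (B) hold, and Proposition 6 proves Theorem 1 for $n=4$. $\blacksquare$
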